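\title{The utilization bound of global rate monotonic scheduling on identical multiprocessors}

\begin{abstract}
We consider periodic tasks whose deadlines equal their periods, scheduled on $m\ge2$ identical processors by global preemptive rate monotonic scheduling. We prove that every task set in which each task has utilization at most $\lambda\in(0,1]$ and the total utilization is at most $\lambda+m\ln\frac{2}{1+\lambda}$ meets all deadlines, for all offsets and all tie-breaking orders. This value was conjectured to be the guaranteed utilization bound, and known examples show that it cannot be increased. The result also holds for sporadic releases and early completion. The proof counts the work of the higher-priority tasks in a window that ends at a missed deadline, with a weight that decreases in time; the left end of the window is chosen so that at most $m-1$ jobs are carried into it and each of them has already made definite progress.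
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

A \emph{periodic task} $\tau_i$ is given by an execution time $c_i$, a period $T_i$ with $0<c_i\le T_i$, and an offset $o_i\ge0$. It releases a \emph{job} at each of the times $o_i,\ o_i+T_i,\ o_i+2T_i,\dots$. Each job needs $c_i$ units of execution, and its \emph{deadline} is $T_i$ after its release. A job is \emph{pending} from its release until it is finished. A finite set of tasks runs on $m$ identical processors under \emph{global preemptive rate monotonic} (RM) scheduling: tasks are ranked by period, a shorter period meaning a higher priority; ties between equal periods are broken by a fixed order of the task indices; jobs of one task are served earliest release first; and at each instant the (at most) $m$ pending jobs of highest priority are executed. A job may be preempted and may migrate to another processor, but it never executes on two processors at once. The task set is \emph{schedulable} if every job is finished by its deadline.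

The \emph{utilization} $u_i=c_i/T_i$ is the share of one processor that $\tau_i$ needs in the long run, and $U=\sum_iu_i$ is the \emph{total utilization}. No scheduler can serve a task set with $U>m$. One asks, conversely, how small $U$ must be for RM to succeed whatever the individual parameters are. The answer depends on how heavy a single task may be, so we fix $\lambda\in(0,1]$ and consider task sets with $u_i\le\lambda$ for all $i$. The \emph{guaranteed RM utilization bound} is the supremum of all numbers $U^*$ such that every such task set with $U\le U^*$ is schedulable on $m$ processors, for every choice of offsets and every tie-breaking order. Write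
\[
f(\lambda)=\lambda+m\ln\frac{2}{1+\lambda}.
\]
Two results are known, for every $m\ge2$ and $\lambda\in(0,1]$.
\begin{itemize}
\item[(a)] Every task set with $u_i\le\lambda$ for all $i$ and $U\le\frac m2(1-\lambda)+\lambda$ is schedulable.
\item[(b)] For every $\varepsilon>0$ there is a task set with maximum individual utilization $\lambda$ and $U<f(\lambda)+\varepsilon$ that is not schedulable.
\end{itemize}
So the guaranteed bound lies between $\frac m2(1-\lambda)+\lambda$ and $f(\lambda)$. The two values agree for $\lambda=1$, where both equal $1$ however many processors there are, and they tend to $m/2$ and $m\ln2$ as $\lambda\to0$. The problem is posed in \cite{source}, where it is said of $f(\lambda)$: ``We conjecture that this may be the actual guaranteed RM utilization bound.'' We read the conjecture with a non-strict inequality: every task set with $u_i\le\lambda$ for all $i$ and $U\le f(\lambda)$ is schedulable. This paper proves it.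

\subsection*{Results}

The proof uses less than periodicity, so we work in a wider model. A \emph{sporadic task} $\tau_i$ has parameters $0<c_i\le T_i$ and $u_i=c_i/T_i$; consecutive releases are at least $T_i$ apart, each job needs at most $c_i$ units of execution, and its deadline is $T_i$ after its release. There are finitely many tasks, time runs over $\mathbb R$, and no job is released before some initial instant. Scheduling is global, preemptive and \emph{fixed-priority}: as above, but with an arbitrary fixed ranking of the tasks. The set of executing jobs changes only when a job is released or finished, so the schedule is piecewise constant with finitely many changes in every bounded interval. Periodic tasks under RM are a special case.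

\begin{theorem}\label{thm:main}
Let $m\ge2$ and $\lambda\in(0,1]$. If $u_i\le\lambda$ for all $i$ and $\sum_iu_i\le f(\lambda)$, then the task set is schedulable by RM on $m$ processors, for all offsets and all tie-breaking orders, and even for all sporadic release patterns and all execution times at most $c_i$.
\end{theorem}

In other words, every task set with $u_i\le\lambda$ that misses a deadline satisfies the strict inequality $U>f(\lambda)$. Since periodic tasks are sporadic, Theorem~\ref{thm:main} and (b) give the following.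

\begin{corollary}\label{cor:sharp}
For every $m\ge2$ and $\lambda\in(0,1]$ the value $f(\lambda)$ in Theorem~\ref{thm:main} cannot be increased. It is exactly the guaranteed RM utilization bound, for periodic and for sporadic tasks.
\end{corollary}

Theorem~\ref{thm:main} follows from a statement about one task and the tasks above it.

\begin{theorem}\label{thm:local}
Consider sporadic tasks under global preemptive fixed-priority scheduling on $m\ge2$ processors. Let $\tau_k$ be a task with $u_k=\gamma<1$ that misses a deadline, and let $I$ be the set of tasks of higher priority. Suppose that $T_i\le T_k$ for $i\in I$, that the tasks in $I$ never miss a deadline, and that $u_i\le\lambda$ for $i\in I$, where $\gamma\le\lambda\le1$. Then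
\[
\sum_{i\in I}u_i>m\ln\frac{2}{1+\gamma}-(m-1)\Big[2\ln\frac{1+\lambda}{1+\gamma}-(\lambda-\gamma)\Big].
\]
\end{theorem}

For $\lambda=\gamma$ the bracket vanishes, and the contrapositive reads as follows.

\begin{corollary}\label{cor:local}
If all tasks of higher priority than $\tau_k$ meet their deadlines, have periods at most $T_k$ and utilizations at most $u_k<1$, and if $\sum_{i\in I}u_i\le m\ln\frac{2}{1+u_k}$, then $\tau_k$ meets all its deadlines.
\end{corollary}

Section~\ref{sec:why} explains the value $f(\lambda)$ and derives Theorem~\ref{thm:main} from Theorem~\ref{thm:local}. Section~\ref{sec:warm} proves Theorem~\ref{thm:local} in the simplest situation, where no work is left over at the release of the missed job; the whole method is visible there. Sections~\ref{sec:window}--\ref{sec:excess} build the tools for the general case, and Sections~\ref{sec:cases}--\ref{sec:heavy} apply them.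

We use the following inequalities, each of which follows by comparing derivatives. For $x\ge0$ and $y,y_0>0$,
\begin{equation}\label{eq:log}
\begin{gathered}
\frac{x}{1+x}\le\frac{2x}{2+x}\le\ln(1+x)\le x,\qquad x-\frac{x^2}2\le\ln(1+x)\le x-\frac{x^2}2+\frac{x^3}3,\\
\ln y\le\ln y_0+\frac{y-y_0}{y_0}.
\end{gathered}
\end{equation}
Decimal values after the sign $\approx$ are rounded to the digits shown. Every comparison that involves them has a margin larger than the rounding error; all other comparisons are exact.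

\section{Where the bound comes from}\label{sec:why}

\subsection*{Task sets that nearly attain the bound}

The following family has the properties stated in (b). It is also the model for the weight constructed in Section~\ref{sec:warm}.

\begin{example}\label{ex:extremal}
Let $m\ge1$, $\gamma\in(0,1]$, $\frac12\le a<\frac{1+\gamma}2$ and $N\ge1$. Put $T_j=a^{1-(j-1)/N}$ for $1\le j\le N+1$, so that $a=T_1<\dots<T_{N+1}=1$ is a geometric progression, and $c_j=T_{j+1}-T_j$ for $j\le N$. Take $m$ copies of the task $(c_j,T_j)$ for each $j\le N$ (the \emph{$j$-th group}) and one task $\tau_k$ with execution time $\gamma$ and period $1$; all offsets are $0$. The first jobs of the $j$-th group occupy all $m$ processors on $[T_j-a,T_{j+1}-a)$, so all processors are busy with the groups on $[0,1-a)$; no second job is released earlier, because $1-a\le a$. The second jobs of the $j$-th group occupy all processors on $[T_j,T_{j+1})$, and no third job is released before $2a\ge1$. Hence within $[0,1)$ the task $\tau_k$ executes only on $[1-a,a)$,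 an interval of length $2a-1<\gamma$, and it misses its first deadline. Each task in a group has utilization $a^{-1/N}-1$, which is at most $\gamma$ for large $N$, and
\[
U=\gamma+mN\big(a^{-1/N}-1\big)\longrightarrow\gamma+m\ln\frac1a\qquad(N\to\infty).
\]
As $a$ increases to $\frac{1+\gamma}2$, the limit decreases to $f(\gamma)$.
\end{example}

Under the constraint $u_i\le\lambda$ every $\gamma\le\lambda$ is allowed in Example~\ref{ex:extremal}. For $m\ge2$ we have $f'(\gamma)=1-\frac m{1+\gamma}\le0$, so the choice $\gamma=\lambda$ gives the smallest utilization, and $f(\lambda)$ is the natural guess. For $m=1$ the derivative is $\frac\gamma{1+\gamma}>0$; then any $\gamma<\lambda$ gives unschedulable sets with $U<f(\lambda)$, and Theorem~\ref{thm:main} fails. This is why $m\ge2$ is assumed.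

\subsection*{From one task to the whole task set}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:local}]
Suppose that some deadline is missed. Let $\tau_k$ be the task of highest priority that ever misses a deadline, and let $I$ be the set of tasks of higher priority. These never miss a deadline, and $T_i\le T_k$ for $i\in I$ by the RM ranking. We show $U>f(\lambda)$.

Let $u_k=1$. Then $\lambda=1$ and $f(\lambda)=1$. If $I$ were empty, each job of $\tau_k$ in turn would execute without interruption from its release and finish within $c_k\le T_k$. So $I\ne\emptyset$ and $U>1$.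

Let $\gamma=u_k<1$, and put $a=\ln\frac{1+\lambda}{1+\gamma}$ and $d=\lambda-\gamma$. Then $a\le\frac d{1+\gamma}\le d$ and $f(\gamma)-f(\lambda)=ma-d$. Theorem~\ref{thm:local} gives
\[
U\ge\gamma+\sum_{i\in I}u_i>f(\gamma)-(m-1)(2a-d)=f(\lambda)+(m-2)(d-a)\ge f(\lambda).\qedhere
\]
\end{proof}

This computation explains the bracket in Theorem~\ref{thm:local}. When the task that misses is lighter than $\lambda$, there is a reserve $f(\gamma)-f(\lambda)=ma-d$. The proof will lose something on at most $m-1$ tasks of $I$. For $m=2$ the reserve is $2a-d$ and there is one such task, so $2a-d$ is the largest loss per task that we can allow uniformly in $m$.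

\begin{remark}
Theorem~\ref{thm:local} fails without the hypothesis $T_i\le T_k$. Let $T_k=1$, and let $I$ consist of $m$ tasks with $c_i=1$ and $T_i=N$, released together with $\tau_k$. Then $\tau_k$ does not execute in its first period, while $\sum_Iu_i=m/N$ is arbitrarily small.
\end{remark}

\section{The weighted count when nothing is carried in}\label{sec:warm}

From now on the hypotheses of Theorem~\ref{thm:local} are in force, and $\gamma\in(0,1)$ is fixed. Put
\[
\ell(x)=\ln\frac2{1+x},\qquad\ell=\ell(\gamma).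
\]
Scale and shift time so that $T_k=1$ and the first missed job of $\tau_k$ has release $0$ and deadline $1$. Then $T_i\le1$ for $i\in I$. An instant is \emph{blocked} if $m$ tasks of $I$ execute, and \emph{free} otherwise.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] Each task of $I$ has at most one pending job at any time.
\item[(b)] At a free instant at most $m-1$ jobs of $I$ are pending, and all of them execute.
\item[(c)] The free instants in $[0,1)$ have measure less than $\gamma$.
\end{itemize}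
\end{lemma}

\begin{proof}
(a) A job of $\tau_i$, $i\in I$, is finished within $T_i$ of its release, hence by the next release. (b) The jobs of $I$ precede all other jobs. If $m$ of them were pending, $m$ of them would execute, and by (a) they would belong to $m$ different tasks. (c) The earlier jobs of $\tau_k$ meet their deadlines, which are at most $0$. The missed job is pending throughout $[0,1)$ and has the highest priority outside $I$, so by (b) it executes at every free instant of $[0,1)$. It needs at most $\gamma$ and is unfinished at time $1$.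
\end{proof}

So the tasks of $I$ perform more than $m(1-\gamma)$ units of work in $[0,1)$. This does not bound their utilization well: a task with period slightly below $1$ may fit two whole jobs into $[0,1)$, that is, about $2u_i$ units of work. But the second job is late. We therefore count work with a weight that decreases in time.

Let $L\ge1$. A \emph{weight of length $L$} is a nonincreasing function $F\colon[0,\infty)\to[0,\infty)$ with $F(0)=M>0$ and $F=0$ on $[L,\infty)$. It is \emph{admissible} if
\begin{equation}\label{eq:adm}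
\sum_{j\ge0}F(jT)\le\frac1T\qquad\text{for all }0<T\le1 .
\end{equation}
Given a weight, let $W$ be the set of blocked instants in $[0,L]$, let $x_i(t)$ be $1$ if $\tau_i$ executes at time $t$ and $0$ otherwise, and put
\[
V=\int_WF,\qquad Y_i=\int_Wx_iF\quad(i\in I).
\]
We call $V$ the \emph{volume}. On $W$ exactly $m$ of the functions $x_i$ equal $1$, so
\begin{equation}\label{eq:count}
\sum_{i\in I}Y_i=mV,\qquad Y_i\le V .
\end{equation}
Admissibility is designed for the following bound. Suppose that no job of $\tau_i$ released before $0$ is unfinished at time $0$. The jobs that execute after time $0$ are then released at times at least $0,T_i,2T_i,\dots$; the $j$-th of them executes for at most $c_i$ time units at which $F\le F(jT_i)$. Hence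
\begin{equation}\label{eq:nocarry}
Y_i\le c_i\sum_{j\ge0}F(jT_i)\le u_i .
\end{equation}

\begin{proposition}\label{prop:warm}
If no job of $I$ released before time $0$ is unfinished at time $0$, then $\sum_{i\in I}u_i>m\ell$.
\end{proposition}

\begin{proof}
Take $L=1$. For any admissible weight, Lemma~\ref{lem:basic}(c) and $F\le M$ give $V>\int_0^1F-M\gamma$, so by \eqref{eq:count} and \eqref{eq:nocarry}
\[
\sum_{i\in I}u_i\ge mV>m\Big(\int_0^1F-M\gamma\Big).
\]
We want $F$ large for given $M$. For $\frac12\le T<1$ condition \eqref{eq:adm} reads $F(T)\le\frac1T-M$, and monotonicity requires $F\le M$. So we try $F(t)=\min\{M,\frac1t-M\}$ on $[0,1)$ with $\frac12\le M\le1$. This weight is admissible. For $T=1$ the sum in \eqref{eq:adm} is $M\le1$. For $T<1$ let $n\ge1$ be the largest integer with $x=nT<1$; bounding the last term by $\frac1x-M$ and the $n$ others by $M$, we get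
\[
T\sum_{j\ge0}F(jT)\le\frac xn\Big((n-1)M+\frac1x\Big)=\frac{(n-1)xM+1}n\le1 .
\]
The two branches of $F$ meet at $t=\frac1{2M}\le1$, so
\[
\int_0^1F-M\gamma=\frac12+\ln2M-M\Big(1-\frac1{2M}\Big)-M\gamma=1+\ln2M-M(1+\gamma).
\]
This is maximal at $M=\frac1{1+\gamma}$, where it equals $\ell$.
\end{proof}

The optimal weight is constant on $[0,\frac{1+\gamma}2]$ and satisfies $F(0)+F(T)=\frac1T$ for $T\in[\frac{1+\gamma}2,1)$. This is the range of periods in Example~\ref{ex:extremal} as $a\to\frac{1+\gamma}2$, and the free interval $[1-a,a)$ of the example lies where $F=M$. The weight and the example fit each other.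

\subsection*{The difficulty}
Offsets are arbitrary, so jobs of $I$ may be pending at time $0$, and then \eqref{eq:nocarry} is not available. Take the weight above and a task with $T_i=1$ and $c_i=u_i\le\frac{1+\gamma}4$. A job released at $c_i-1$ may execute on $[0,c_i)$ and the next job on $[c_i,2c_i)$; if these instants are blocked, $Y_i\ge2c_iM=\frac{2u_i}{1+\gamma}>u_i$. Moreover, nothing so far limits the number of such tasks. But the first job waited throughout $[c_i-1,0)$, so by Lemma~\ref{lem:basic}(b) that whole interval is blocked. Blocked time is what we are counting, so we should move the left end of the window back to include it.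

\section{The window}\label{sec:window}

Let $N(a)$ be the measure of the free instants in $[-a,0]$. We extend the interval $[0,1]$ to $[-A,1]$, where $A$ is the last point at which $N$ lies below a fixed function $p$. Inside the window there is then little free time, which makes the volume large. Left of the window free time accumulates at least as fast as $p$ grows, which forces the jobs carried into the window to have made progress. A larger $p$ strengthens the second effect and weakens the first. We take
\[
p(a)=\max\{\gamma a,\ \theta a-q\},\qquad\theta=\frac{2\gamma}{1+\gamma},\qquad q=(1+\gamma)\big(\gamma-\ln(1+\gamma)\big),\qquad X=\frac q{\theta-\gamma}.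
\]
The slope $\gamma$ is the largest that the weight of Proposition~\ref{prop:warm}, stretched to the longer window, can afford (Remark~\ref{rem:afford}). The line $\theta a-q$ is the progress needed to control a task such as the one at the end of Section~\ref{sec:warm}; see \eqref{eq:star}.

\begin{lemma}\label{lem:p}
\begin{itemize}
\item[(a)] $\frac{\gamma^2}2\le q\le(1+\gamma)\frac{\gamma^2}2$.
\item[(b)] $\gamma<\theta<1$, $\ \gamma=\frac\theta{2-\theta}$, $\ \theta-\gamma=\frac{\gamma(1-\gamma)}{1+\gamma}=\frac\theta2(1-\gamma)=\frac{\theta(1-\theta)}{2-\theta}$, and $\frac{\gamma(1+\gamma)}{2(1-\gamma)}\le X\le\frac{\gamma(1+\gamma)^2}{2(1-\gamma)}$.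
\item[(c)] $p(a)=\gamma a$ on $[0,X]$, $p(a)=\theta a-q$ on $[X,\infty)$, and $p(a+b)\ge p(a)+p(b)$ for $a,b\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) As a function of $\gamma$, $q$ vanishes at $0$ and has derivative $2\gamma-\ln(1+\gamma)\ge\gamma$. The upper bound is $\gamma-\ln(1+\gamma)\le\gamma^2/2$ from \eqref{eq:log}. (b) The identities follow from the definition of $\theta$, and the bounds on $X=\frac{q(1+\gamma)}{\gamma(1-\gamma)}$ follow from (a). (c) The two lines cross at $X$. The function $p$ is convex with $p(0)=0$, so $p(a+b)-p(a)\ge p(b)-p(0)$.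
\end{proof}

\begin{lemma}\label{lem:window}
There is a largest $A\ge0$ with $N(A)\le p(A)$. Let $C\subseteq I$ be the set of tasks that have a job released before $-A$ and unfinished at $-A$. Then:
\begin{itemize}
\item[(a)] the free instants in $[-A,1]$ have measure less than $\nu:=\gamma+p(A)$;
\item[(b)] for every $\phi>0$ the free instants in $[-A-\phi,-A]$ have measure at least $p(A+\phi)-p(A)$;
\item[(c)] $|C|\le m-1$.
\end{itemize}
\end{lemma}

\begin{proof}
The functions $N$ and $p$ are continuous and $N(0)=p(0)$. All instants before the initial instant are free, so $a-N(a)$ is bounded, while $p(a)\le\theta a$ with $\theta<1$ (here $\gamma<1$ is used). Hence $N(a)>p(a)$ for large $a$, and the set $\{a\ge0:N(a)\le p(a)\}$ is compact and nonempty. Part (a) follows from $N(A)\le p(A)$ and Lemma~\ref{lem:basic}(c), and (b) from $N(A+\phi)>p(A+\phi)$ and $N(A)\le p(A)$. For (c), the schedule is constant on some interval $(-A-\varepsilon,-A)$, and by (b) and $p(A+\varepsilon)-p(A)\ge\gamma\varepsilon>0$ this interval contains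 free instants; so it is free. For small $\varepsilon$ each task of $C$ has a pending job on this interval, and Lemma~\ref{lem:basic}(b) applies.
\end{proof}

Put $L=1+A$ and shift time once more, so that the window $[-A,1]$ becomes $[0,L]$. The tasks in $C$ are the \emph{carry-in tasks}. Fix $i\in C$, write $T,c,u$ for $T_i,c_i,u_i$, and let its \emph{carry-in job} be released at time $-\phi<0$. Let $s=T-\phi$ be the deadline of that job, $g$ the amount executed before time $0$, and $r>0$ the remaining amount (Figure~\ref{fig:carry}). The job meets its deadline and executes at rate at most $1$, and it needs at most $c$; so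
\begin{equation}\label{eq:rs}
0<r\le s,\qquad r\le c-g,\qquad\phi<T\le1 .
\end{equation}
The later jobs of the task are released at times at least $s,\ s+T,\ s+2T,\dots$. The carry-in job is pending on $[-\phi,0]$, so it executes at all free instants of that interval. By Lemmas~\ref{lem:window}(b) and \ref{lem:p}(c),
\begin{equation}\label{eq:g}
g\ge p(\phi)=\max\{\gamma\phi,\ \theta\phi-q\}\ \text{ always},\qquad g\ge\theta\phi\ \text{ if }A\ge X .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.05]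
\draw[->] (-2.6,0) -- (9.4,0);
\filldraw[fill=gray!15] (-1.6,0) rectangle (-1.1,0.5);
\filldraw[fill=gray!45] (0,0) rectangle (0.5,0.5);
\filldraw[fill=gray!45] (1.2,0) rectangle (2.2,0.5);
\filldraw[fill=gray!45] (4.4,0) rectangle (5.4,0.5);
\filldraw[fill=gray!45] (7.6,0) rectangle (8.6,0.5);
\node at (-1.35,0.25) {$g$};
\node at (0.25,0.25) {$r$};
\node at (1.7,0.25) {$c$};
\node at (4.9,0.25) {$c$};
\node at (8.1,0.25) {$c$};
\draw[dashed] (0,-0.1) -- (0,1.1);
\draw[dashed] (9,-0.1) -- (9,1.1);
\draw[<->] (0,0.95) -- (9,0.95) node[midway,above] {window};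
\foreach \a/\b in {-2/$-\phi$,0/$0$,1.2/$s$,4.4/$s+T$,7.6/{$x=s+2T$},9/$L$}
  {\draw (\a,-0.08) -- (\a,0.08); \node[below] at (\a,-0.08) {\b};}
\end{tikzpicture}
\caption{A task of period $T$ and execution time $c$ whose job released at $-\phi$ has executed $g$ units before the window $[0,L]$ and has $r\le c-g$ units left; its deadline is $s=T-\phi$. A nonincreasing weight on $[0,L]$ counts the task most when all its work is done as early as possible, as drawn. The last release inside the window is at $x=s+nT$, here with $n=2$.}\label{fig:carry}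
\end{figure}

\section{Volume against excess}\label{sec:criteria}

Let $F$ be an admissible weight of length $L$, with $W,V,Y_i$ as in Section~\ref{sec:warm}, now for the window $[0,L]$. The relations \eqref{eq:count} hold, $Y_i\le u_i$ for $i\in I\setminus C$ by \eqref{eq:nocarry}, and Lemma~\ref{lem:window}(a) gives
\begin{equation}\label{eq:V}
V>\int_0^LF-M\nu .
\end{equation}
For $i\in C$ the \emph{excess} is $e_i=Y_i-u_i$. The allowed loss per carry-in task is measured by
\[
\sigma(u)=0\quad(0<u\le\gamma),\qquad\sigma(u)=2\ln\frac{1+u}{1+\gamma}-(u-\gamma)\quad(\gamma\le u\le1),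
\]
and Theorem~\ref{thm:local} asserts that
\begin{equation}\label{eq:goal}
\sum_{i\in I}u_i>m\ell-(m-1)\sigma(\lambda).
\end{equation}

\begin{lemma}\label{lem:sigma}
\begin{itemize}
\item[(a)] $\sigma$ is nonnegative and nondecreasing on $(0,1]$, and concave on $[\gamma,1]$.
\item[(b)] $\sigma(u)\ge(u-\gamma)\kappa(u)$ for $u\in[\gamma,1]$, where $\kappa(u)=\frac{2-u-\gamma}{2+u+\gamma}$.
\item[(c)] If $\gamma\le0.2613$, then $\sigma(\theta)\ge0.365\cdot\frac\theta2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) On $[\gamma,1]$ we have $\sigma(\gamma)=0$ and $\sigma'(u)=\frac2{1+u}-1$, which is nonnegative and decreasing. (b) By \eqref{eq:log} with $x=\frac{u-\gamma}{1+\gamma}$ we have $2\ln\frac{1+u}{1+\gamma}\ge\frac{4(u-\gamma)}{2+u+\gamma}$; subtract $u-\gamma$. (c) Multiplying numerator and denominator by $1+\gamma$ gives $\kappa(\theta)=\frac{(1-\gamma)(2+\gamma)}{2+5\gamma+\gamma^2}$, so by (b) and Lemma~\ref{lem:p}(b)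
\[
\sigma(\theta)\ge\frac\theta2\cdot(1-\gamma)^2\cdot\frac{2+\gamma}{2+5\gamma+\gamma^2}.
\]
The last two factors decrease in $\gamma$; the derivative of the fraction has numerator $-8-4\gamma-\gamma^2$. At $\gamma=0.2613$ their product is $\frac{0.5457\cdot2.2613}{3.3748}\approx0.3656$.
\end{proof}

If $V>\ell$ and $e_i\le\sigma(u_i)$ for all $i\in C$, then \eqref{eq:goal} follows from \eqref{eq:count} and $|C|\le m-1$. Two refinements make this plan feasible. First, a carry-in task with $u_i+\sigma(u_i)\ge\ell$ needs no estimate: up to the allowed loss it pays the share $\ell$ of a whole processor, and since $Y_i\le V$ we may delete it together with one processor. So put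
\[
H=\{i\in C:\ u_i>\gamma,\ u_i+\sigma(u_i)\ge\ell\},\qquad C'=C\setminus H,\qquad\mu=\max_{i\in C'}u_i,
\]
with $\mu=0$ if $C'=\emptyset$. Second, volume can be traded for excess: a deficit in $V$ is harmless if each excess stays below the allowance by twice that deficit.

\begin{lemma}\label{lem:crit}
Let $F$ be admissible. Then \eqref{eq:goal} holds under each of the following conditions.
\begin{itemize}
\item[(P1)] $V>\ell$, and $e_i\le\sigma(u_i)$ for all $i\in C'$.
\item[(P2)] $\mu>\gamma$, and there are reals $y$ and $G$ with $0\le G\le\min\{\sigma(\mu),\sigma(\mu)+2y\}$ such that $V>\ell+y$ and $e_i\le G$ for all $i\in C'$.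
\end{itemize}
\end{lemma}

\begin{proof}
Let $h=|H|$ and $m'=m-h$. By Lemma~\ref{lem:window}(c), $0\le|C'|\le m'-1$. By \eqref{eq:count}, $\sum_{I\setminus H}Y_i\ge mV-hV=m'V$. By the definition of $H$ and Lemma~\ref{lem:sigma}(a), $\sum_Hu_i\ge h\ell-h\sigma(\lambda)$. So it suffices to show $\sum_{I\setminus H}u_i>m'\ell-(m'-1)\sigma(\lambda)$.

Under (P1), $\sum_{I\setminus H}u_i\ge m'V-|C'|\sigma(\lambda)>m'\ell-(m'-1)\sigma(\lambda)$.

Under (P2), $C'\ne\emptyset$, so $m'\ge2$, and $\sum_{I\setminus H}u_i>m'\ell+m'y-(m'-1)G$. If $y\ge0$, then $m'y-(m'-1)G\ge-(m'-1)\sigma(\mu)$. If $y<0$, then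
\[
m'y-(m'-1)G\ge m'y-(m'-1)(\sigma(\mu)+2y)=-(m'-1)\sigma(\mu)-(m'-2)y\ge-(m'-1)\sigma(\mu).
\]
Finally $\sigma(\mu)\le\sigma(\lambda)$.
\end{proof}

The deletion of $H$ confines the remaining parameters to a small range.

\begin{lemma}\label{lem:light}
If $\mu>\gamma$, then $\gamma<\frac38$ and $\mu<\sqrt2-1$. If $\mu>\theta$, then moreover $\theta<\sqrt2-1$, $\gamma<0.2613$ and $X<0.282$.
\end{lemma}

\begin{proof}
Let $\mu>\gamma$. Then $\mu+\sigma(\mu)=\gamma+2\ln\frac{1+\mu}{1+\gamma}<\ell$. In particular $\gamma<\ell(\gamma)$. The function $x-\ell(x)$ is increasing and $\ell(\frac38)=\ln\frac{16}{11}\approx0.37469<\frac38$, so $\gamma<\frac38$. Exponentiating, $(1+\mu)^2<2(1+\gamma)e^{-\gamma}\le2$. If $\mu>\theta$, then $\theta<\sqrt2-1$, so $\gamma=\frac\theta{2-\theta}<\frac{\sqrt2-1}{3-\sqrt2}<0.2613$; the upper bound for $X$ in Lemma~\ref{lem:p}(b) increases in $\gamma$ and is below $0.282$ at $\gamma=0.2613$.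
\end{proof}

\section{Three weights}\label{sec:weights}

We define three weights of length $L$ by their values on $[0,L)$; at $t=0$ read $\frac1t=\infty$.
\begin{itemize}
\item The \emph{single weight} $\mathsf S(\eta)$, for $0<\eta<1$: $M=\frac1{(1+\eta)L}$ and $F(t)=\min\{M,\frac1t-M\}$.
\item The \emph{double weight} $\mathsf D(M)$, for $\frac12\le M\le\frac1L$: $F(t)=\min\{M,\frac1t-M\}$ on $[0,1)$ and $F(t)=\min\{1-M,\frac2t-2M\}$ on $[1,L)$.
\item The \emph{linear weight}: $M=(1+L^2+2\nu)^{-1/2}$ and $F(t)=\min\{M,1-tM\}$.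
\end{itemize}
The single weight is that of Proposition~\ref{prop:warm} on a longer interval. The double weight uses the restriction $T\le1$ more fully: a point $t=nT>1$ has $n\ge2$, and \eqref{eq:adm} with $n=2$ leaves room for $F(t)\le\frac2t-2M$, twice the value of the single weight, while $T=1$ imposes $F(1)\le1-M$. The origin of the linear weight is explained after Lemma~\ref{lem:comb}.

In all three cases $M\le\frac1L$, so $F\ge0$, and $F$ is nonincreasing with $F(0)=M$. For the double weight both pieces have the value $1-M\le M$ at $t=1$. For the linear weight, $0<\nu\le\gamma+\theta A\le L$ gives $L^2<1+L^2+2\nu\le(1+L)^2$, so $\frac1{L+1}\le M\le\frac1L$; also $M\le\frac1{\sqrt2}<1$, so $F(0)=M$.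

Admissibility concerns the sums of $F$ over $0,T,2T,\dots$; a carry-in task leads to sums over $s,s+T,\dots$. One lemma treats both. For $0<T\le1$ and $0\le v<L$ put
\[
n=\max\{j\ge0:v+jT<L\},\qquad x=v+nT,\qquad\Sigma(v,T)=T\sum_{j=0}^nF(v+jT).
\]
Note that $xM\le1$.

\begin{lemma}\label{lem:comb}
The inequality $\Sigma(v,T)\le1-vM$ holds
\begin{itemize}
\item[(a)] for the linear weight, always;
\item[(b)] for the single weight, if $n\ge1$;
\item[(c)] for the double weight, if $n\ge2$, or if $n=1$ and $x<1$.
\end{itemize}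
All three weights are admissible.
\end{lemma}

\begin{proof}
We bound the first $n$ terms by $M$ and use $nT=x-v$. In case (a),
\[
\Sigma(v,T)\le(x-v)M+T(1-xM)=(1-vM)-(1-T)(1-xM)\le1-vM .
\]
In cases (b) and (c) we have $F(x)\le b(\frac1x-M)$ with an integer $b\le n$: take $b=2$ for the double weight with $x\ge1$ (then $n\ge2$), and $b=1$ otherwise. Then
\[
n\big(\Sigma(v,T)-1+vM\big)\le(x-v)\Big((n-b)M+\frac bx\Big)-n+nvM=(n-b)(xM-1)+bv\Big(M-\frac1x\Big)\le0 .
\]
Admissibility means $\Sigma(0,T)\le1$. Two situations with $v=0$ are not covered. If $n=0$, then $\Sigma(0,T)=TM\le1$. For the double weight with $n=1$ and $x=T\ge1$ we have $T=1$ and $\Sigma(0,1)\le M+(1-M)=1$.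
\end{proof}

For $T=1$ and $n=0$ the inequality of the lemma reads $F(v)\le1-vM$. The linear weight is cut down to this line, which is why it has no exceptional case; the price is a smaller integral.

\begin{lemma}\label{lem:vol}
\begin{itemize}
\item[(a)] For $\mathsf S(\eta)$: $\ V>\ell(\eta)+M(\eta L-\nu)$.
\item[(b)] For $\mathsf D(M)$: $\ V-\ell>\Phi+\mathcal E$, where
\[
\Phi=2+\ln M+2\ln\frac{(1+M)L}2-2ML,\qquad\mathcal E=\ln(1+\gamma)-M\nu .
\]
\item[(c)] For the linear weight: $\ V>1+L-\sqrt{1+L^2+2\nu}$.
\end{itemize}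
\end{lemma}

\begin{proof}
We compute $\int_0^LF$ and apply \eqref{eq:V}. For $b\ge\frac1{2M}$,
\[
\int_0^b\min\Big\{M,\frac1t-M\Big\}\,dt=\frac12+\ln(2Mb)-M\Big(b-\frac1{2M}\Big)=1+\ln(2Mb)-Mb .
\]

(a) Here $b=L\ge\frac{(1+\eta)L}2=\frac1{2M}$ and $ML=\frac1{1+\eta}$, so $\int_0^LF=\ell(\eta)+\frac\eta{1+\eta}=\ell(\eta)+M\eta L$.

(b) With $b=1$ we get $\int_0^1F=1+\ln2M-M$. On $[1,\infty)$ the branches $1-M$ and $\frac2t-2M$ meet at $\rho=\frac2{1+M}\ge1$. For $L\ge\rho$,
\[
\int_1^LF=(1-M)(\rho-1)+2\ln\frac L\rho-2M(L-\rho)=1+M-2ML+2\ln\frac{(1+M)L}2 .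
\]
For $L<\rho$ the integral is $(1-M)(L-1)$, and it is at least the right side: for fixed $M$ both expressions agree at $L=\rho$, and for $L<\rho$ the right side has $L$-derivative $\frac2L-2M\ge\frac2\rho-2M=1-M$. Adding the two integrals and subtracting $M\nu$ and $\ell=\ln2-\ln(1+\gamma)$ gives the claim.

(c) The branches meet at $\frac1M-1\in[0,L]$, so $\int_0^LF=1-M+\frac{M^2-(1-LM)^2}{2M}$ and
\[
\int_0^LF-M\nu=1+L-\frac12\Big[M(1+L^2+2\nu)+\frac1M\Big].
\]
The chosen $M$ minimizes the bracket, with value $2\sqrt{1+L^2+2\nu}$.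
\end{proof}

\begin{remark}\label{rem:afford}
For the single weight, $\int_0^LF-M\nu=1+\ln(2ML)-M(L+\nu)$, and by the last inequality in \eqref{eq:log} this is at most $\ln\frac{2L}{L+\nu}$ for every $M$. The latter is at least $\ell$ exactly when $\nu\le\gamma L$, that is, $p(A)\le\gamma A$. So for $A\le X$ the weight $\mathsf S(\gamma)$ yields $V>\ell$ with nothing to spare, and for $A>X$ no single weight yields $V>\ell$ from \eqref{eq:V}. This is why the other two weights are needed.
\end{remark}

\section{The excess of a carry-in task}\label{sec:excess}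

Fix $i\in C$ with the notation of Section~\ref{sec:window}; write $Y=Y_i$ and $e=e_i$. Let $n$ and $x$ belong to $v=s$; this is allowed since $s<T\le1\le L$. The carry-in job contributes at most $rM$ to $Y$. A later job released at a time at least $s+jT$ executes on a subset of $[s+jT,\infty)$ of measure at most $c$, and a nonnegative nonincreasing function has the largest integral over such a set when the set is $[s+jT,s+jT+c]$. Hence
\begin{equation}\label{eq:Y}
Y\le rM+\sum_{j=0}^n\int_{s+jT}^{s+jT+c}F\le rM+c\sum_{j=0}^nF(s+jT).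
\end{equation}
With $r\le c-g$ and $c=uT$ this gives
\begin{equation}\label{eq:Gamma}
e\le u\Gamma-gM,\qquad\Gamma=TM+\Sigma(s,T)-1 .
\end{equation}
Call the task \emph{regular} for the weight if Lemma~\ref{lem:comb} applies to $v=s$. Then $\Gamma\le(T-s)M=\phi M$, and
\begin{equation}\label{eq:reg}
e\le M(u\phi-g)\qquad\text{for a regular task.}
\end{equation}
This bound has a plain meaning: a task of utilization $u$ that works evenly performs $u\phi$ units in time $\phi$, and the excess is at most $M$ times the lag behind this pace. By \eqref{eq:g} a regular task has $e\le0$ if $u\le\gamma$, and also if $u\le\theta$ and $A\ge X$.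

Two kinds of tasks are not regular: $n=1$ with $x\ge1$ for the double weight, and $n=0$ for the single and the double weight.

\begin{lemma}\label{lem:double}
For $\mathsf D(M)$ with $n=1$ and $x\ge1$ we have $\Gamma\le\min\{\phi\frac{1+M}2,M\}$.
\end{lemma}

\begin{proof}
Here $\Gamma=T(M+F(s)+F(x))-1$ and $x=s+T=2T-\phi$. From $F(s)\le M$ and $F(x)\le1-M$ we get $\Gamma\le T(1+M)-1\le M$. Let $\rho=\frac2{1+M}$. If $x<\rho$, the same bound gives $\Gamma\le\frac{(x+\phi)(1+M)}2-1<\phi\frac{1+M}2$. If $x\ge\rho$, then $F(x)\le\frac2x-2M$ gives $\Gamma\le\frac{2T}x-1=\frac\phi x\le\phi\frac{1+M}2$.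
\end{proof}

For $n=0$ the bound \eqref{eq:Gamma} is too crude, because it counts the whole second job at the weight $F(s)$. We keep the integral in \eqref{eq:Y} and let the utilization vary. With $T,s,g$ fixed put, for $u>0$,
\[
\hat Y(u)=(uT-g)M+\int_s^{s+uT}F,\qquad z=2M\phi,\qquad u_0=\frac{t_1-s}T>0,
\]
where $t_1=L$ for the single weight and $t_1=1$ for the double weight, so that $F=\min\{M,\frac1t-M\}$ on $[0,t_1)$. If $n=0$, then $Y\le\hat Y(u_i)$ by \eqref{eq:Y} and \eqref{eq:rs}.

\begin{lemma}\label{lem:n0}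
For the single and the double weight:
\begin{itemize}
\item[(a)] $\hat Y(u)\le\ln(1+u)+\frac{uz}{1+u}-gM$ for $0<u\le u_0$;
\item[(b)] $\hat Y(u)\le2uM-gM$ for all $u>0$;
\item[(c)] $\hat Y(u)-u$ is nonincreasing on $[u_0,\infty)$.
\end{itemize}
\end{lemma}

\begin{proof}
(b) holds since $F\le M$ and $T\le1$. (c) For almost all $u\ge u_0$ we have $\hat Y'(u)=T(M+F(s+uT))$, where $F(s+uT)$ is $0$ for the single weight and at most $1-M$ for the double weight; so $\hat Y'(u)\le1$.

(a) For $u\le u_0$ we have $\hat Y(u)+gM=\int_s^{s+uT}\min\{2M,\frac1t\}\,dt$. Substitute $w=2Mt$ and put $\chi=2Ms$. Since $2MT=\chi+z$, the integral is $J=\int_\chi^{\chi'}\min\{1,\frac1w\}\,dw$ with $\chi'=(1+u)\chi+uz$. If $\chi\ge1$, then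
\[
J=\ln\Big(1+u+\frac{uz}\chi\Big)\le\ln(1+u+uz)\le\ln(1+u)+\frac{uz}{1+u}
\]
by the last inequality in \eqref{eq:log}. If $\chi<1\le\chi'$, the same inequality with $y_0=1+u$ gives
\[
J=1-\chi+\ln\chi'\le1-\chi+\ln(1+u)+\Big(\chi+\frac{uz}{1+u}-1\Big).
\]
If $\chi'<1$, then $\chi<\frac{1-uz}{1+u}$ and $J=u(\chi+z)<\frac{u(1+z)}{1+u}\le\ln(1+u)+\frac{uz}{1+u}$.
\end{proof}

Part (c) is used as follows: to prove $\hat Y(u)-u\le h(u)$ on an interval $(0,\bar u]$ for a nondecreasing function $h$, it suffices to treat $u\le u_0$, since for $u_0<u\le\bar u$ we have $\hat Y(u)-u\le\hat Y(u_0)-u_0\le h(u_0)\le h(u)$.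

Now let $M\le\frac1{1+\gamma}$. Multiply \eqref{eq:g} by $M$. Since $\phi M=\frac z2$, $\ \frac\theta2=\frac\gamma{1+\gamma}$ and $qM\le\frac q{1+\gamma}=\gamma-\ln(1+\gamma)$,
\begin{equation}\label{eq:star}
gM\ge\frac{\gamma z}2,\qquad gM\ge\frac{\gamma z}{1+\gamma}-qM\ge\frac{\gamma z}{1+\gamma}-\gamma+\ln(1+\gamma).
\end{equation}
The last inequality says precisely that the bound of Lemma~\ref{lem:n0}(a) at $u=\gamma$ is at most $\gamma$. The constants $\theta$ and $q$ were defined for this purpose.

\begin{lemma}\label{lem:n0sigma}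
For the single and the double weight with $M\le\frac1{1+\gamma}$ we have $\hat Y(u)-u\le\sigma(u)$ for $0<u\le\theta$. In particular $e\le\sigma(u_i)$ if $n=0$ and $u_i\le\theta$.
\end{lemma}

\begin{proof}
Since $\sigma$ is nondecreasing, we may assume $u\le u_0$.

\emph{The range $u\le\gamma$.} By Lemma~\ref{lem:n0}(a) it suffices to show $\epsilon(u):=\ln(1+u)-u+\frac{uz}{1+u}\le gM$. We have $\epsilon'(u)=\frac{z-u(1+u)}{(1+u)^2}$. If $z\ge\gamma(1+\gamma)$, then $\epsilon$ is nondecreasing on $[0,\gamma]$, and $\epsilon(\gamma)\le gM$ by the second part of \eqref{eq:star}. Otherwise $\epsilon$ is maximal at the point $\tilde u<\gamma$ with $\tilde u(1+\tilde u)=z$, and by \eqref{eq:log} and the first part of \eqref{eq:star}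
\[
\epsilon(\tilde u)=\ln(1+\tilde u)-\tilde u+\tilde u^2\le\frac{\tilde u^2}2+\frac{\tilde u^3}3\le\frac{\tilde u^2(1+\tilde u)}2=\frac{\tilde uz}2\le\frac{\gamma z}2\le gM .
\]

\emph{The range $\gamma<u\le\theta$ with $z\le1+\gamma$.} Recall $u+\sigma(u)=\gamma+2\ln\frac{1+u}{1+\gamma}$. By Lemma~\ref{lem:n0}(a),
\[
\hat Y(u)-u-\sigma(u)\le\frac{uz}{1+u}-\ln(1+u)+2\ln(1+\gamma)-\gamma-gM .
\]
The right side has $u$-derivative $\frac{z-1-u}{(1+u)^2}\le0$ on $[\gamma,\theta]$, and its value at $u=\gamma$ is $\epsilon(\gamma)-gM\le0$.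

\emph{The range $\gamma<u\le\theta$ with $z>1+\gamma$.} Now \eqref{eq:star} gives $gM>\ln(1+\gamma)$, and by Lemma~\ref{lem:n0}(b)
\[
\hat Y(u)-u-\sigma(u)\le\frac{2u}{1+\gamma}-\gamma-2\ln\frac{1+u}{1+\gamma}-\ln(1+\gamma).
\]
The right side is convex in $u$, so we check the ends of $[\gamma,\theta]$. At $u=\gamma$ it is $\frac{\gamma(1-\gamma)}{1+\gamma}-\ln(1+\gamma)\le\frac\gamma{1+\gamma}-\ln(1+\gamma)\le0$. At $u=\theta$, where $1+\theta=\frac{1+3\gamma}{1+\gamma}$, it is
\[
\psi(\gamma)=\frac{4\gamma}{(1+\gamma)^2}-\gamma-2\ln(1+3\gamma)+3\ln(1+\gamma).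
\]
Here $\psi(0)=0$ and $\psi'(\gamma)=\frac{4(1-\gamma)}{(1+\gamma)^3}+\frac3{1+\gamma}-1-\frac6{1+3\gamma}$. After multiplication by $(1+\gamma)^3(1+3\gamma)$, the inequality $\psi'\le0$ becomes $7+23\gamma+9\gamma^2+9\gamma^3\le7+24\gamma+30\gamma^2+16\gamma^3+3\gamma^4$, which holds term by term.
\end{proof}

\section{The cases; short windows}\label{sec:cases}

It remains to choose a weight, depending on $A$, $\gamma$ and $\mu$, that satisfies (P1) or (P2). The thresholds $X$ for $A$ and $\theta$ for $\mu$ come from \eqref{eq:g} and \eqref{eq:reg}; the other thresholds mark the ranges in which we verify the volume bounds.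

\begin{center}
\begin{tabular}{lllll}
\hline
Case & $\mu$ & window & weight & criterion\\
\hline
1 & $\mu\le\theta$ & $A\le X$ & $\mathsf S(\gamma)$ & (P1)\\
2a & $\mu\le\theta$ & $A>X$, and $\gamma>0.29$ or $A\ge\frac35$ & linear & (P1)\\
2b & $\mu>\theta$ & $A\ge\frac35$ & linear & (P1)\\
2c & $\mu>\max\{\theta,\frac14\}$ & $\sqrt2-1<A<\frac35$ & linear & (P2)\\
3 & $\mu\le\theta$ & $X<A<\frac35$, and $\gamma\le0.29$ & $\mathsf D(M)$ & (P1)\\
4 & $\mu>\theta$ & $A\le\sqrt2-1$, or $\mu\le\frac14$ and $A<\frac35$ & $\mathsf S(\mu)$ & (P2)\\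
\hline
\end{tabular}
\end{center}

The list is exhaustive. For $\mu\le\theta$ and $A>X$, Case~3 is the complement of Case~2a. For $\mu>\theta$ and $\sqrt2-1<A<\frac35$ we are in Case~2c if $\mu>\frac14$ and in Case~4 otherwise. In the situation of Corollary~\ref{cor:local} we have $\mu\le\gamma$, and only Cases 1, 2a and 3 occur. In each case $i$ denotes a task of $C'$, with the notation of Section~\ref{sec:excess}; thus $u\le\mu$.

\subsection*{Case 1: $\mu\le\theta$ and $A\le X$}
Use $\mathsf S(\gamma)$, for which $M=\frac1{(1+\gamma)L}\le\frac1{1+\gamma}$. Since $\nu=\gamma+\gamma A=\gamma L$, Lemma~\ref{lem:vol}(a) gives $V>\ell$. If $n=0$, Lemma~\ref{lem:n0sigma} gives $e\le\sigma(u)$. If $n\ge1$, the task is regular, and $e\le0$ for $u\le\gamma$.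

Let $n\ge1$ and $u>\gamma$, and put $w=u-\gamma\le\theta-\gamma$. By Lemma~\ref{lem:light}, $u+\gamma<\sqrt2-1+\frac38<0.78922$, so $\kappa(u)\ge\frac{1.21078}{2.78922}>\kappa_0:=0.434$ and $\sigma(u)\ge\kappa_0w$. By \eqref{eq:reg} and the two bounds in \eqref{eq:g},
\[
e\le M\phi w\qquad\text{and}\qquad e\le M\phi w-M\phi(\theta-\gamma)+Mq .
\]
If $M\phi\le\kappa_0$, the first bound gives $e\le\kappa_0w$. Let $M\phi>\kappa_0$. From $\gamma<\frac38$ and Lemma~\ref{lem:p},
\[
\kappa_0(\theta-\gamma)=\kappa_0\gamma\,\frac{1-\gamma}{1+\gamma}\ge0.434\cdot\frac5{11}\,\gamma\ge\frac3{16}\,\gamma\ge\frac{\gamma^2}2\ge\frac q{1+\gamma}\ge Mq ,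
\]
so $(M\phi-\kappa_0)w\le(M\phi-\kappa_0)(\theta-\gamma)\le M\phi(\theta-\gamma)-Mq$, and the second bound gives $e\le\kappa_0w$. Thus (P1) holds.

\section{Long windows: the linear weight}\label{sec:long}

In Cases 2a, 2b, 2c we have $A>X$; for 2b and 2c this follows from $X<0.282$ (Lemma~\ref{lem:light}). Every carry-in task is regular for the linear weight, so \eqref{eq:reg}, \eqref{eq:g} and $\phi<1$ give
\begin{equation}\label{eq:linex}
e\le M\phi(u-\theta)\le M\max\{0,u-\theta\}.
\end{equation}
The work lies in the volume. Regard $\ell,\theta,q$ as functions of $\gamma\in[0,1]$ and put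
\[
B(A,\gamma)=\beta(\gamma)+A\alpha(\gamma),\qquad\beta=1-2\ell+\frac{\ell^2}2-\gamma+q,\qquad\alpha=1-\ell-\theta .
\]
With $L=1+A$ and $\nu=\gamma+\theta A-q$,
\[
(1+L-\ell)^2-(1+L^2+2\nu)=\ell^2+2L-2\ell-2L\ell-2\nu=2B ,
\]
so Lemma~\ref{lem:vol}(c) becomes
\begin{equation}\label{eq:VB}
V-\ell>\frac{2B(A,\gamma)}{(1+L-\ell)+\sqrt{1+L^2+2\nu}}.
\end{equation}

\begin{lemma}\label{lem:B}
The function $B$ is nondecreasing in $A$ and, for $A\ge0$, convex in $\gamma\in[0,1]$. Moreover:
\begin{itemize}
\item[(a)] $B(\frac35,\gamma)>0$ for $0\le\gamma\le0.29$;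
\item[(b)] $B(X,\gamma)>0$ for $0.29\le\gamma<1$;
\item[(c)] $B(\sqrt2-1,\gamma)\ge-0.0223$ for $0\le\gamma\le0.2613$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $\alpha=\frac{1-\gamma}{1+\gamma}-\ell$ and $\ell'=-\frac1{1+\gamma}$, so
\[
\alpha'=\frac1{1+\gamma}-\frac2{(1+\gamma)^2}=-\frac{1-\gamma}{(1+\gamma)^2}\le0,\qquad\alpha''=\frac{3-\gamma}{(1+\gamma)^3}>0,\qquad\alpha(1)=0 .
\]
Thus $\alpha$ is nonnegative, nonincreasing and convex. Further,
\[
\beta'=\frac{2-\ell}{1+\gamma}-1+2\gamma-\ln(1+\gamma),\qquad(1+\gamma)^2\beta''=\ell-1+(1+\gamma)(1+2\gamma)\ge0 .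
\]
This proves monotonicity and convexity. For (a) and (c) we use that a convex function lies above its tangents.

(a) At $\gamma=0.1$: $\ell\approx0.597837$, $q\approx0.005159$, $\beta\approx-0.111811$, $\alpha\approx0.220345$, so $B(\frac35,0.1)\approx0.02040$. Also $\beta'\approx0.37938$ and $\alpha'\approx-0.74380$, so $\partial_\gamma B\approx-0.06690$. On $[0,0.29]$ the tangent is smallest at $0.29$, where it is $0.02040-0.19\cdot0.06690>0.0076$.

(b) We have $\beta'(0.29)\approx1.2105-0.6746>0$, so the convex function $\beta$ increases on $[0.29,1)$. At $\gamma=0.29,\ 0.31,\ 0.35$ we have $\ell\approx0.438505,\ 0.423120,\ 0.393042$ and $q\approx0.045612,\ 0.052365,\ 0.067358$, hence $\beta\approx-0.02526,\ -0.01436,\ 0.0085$. On an interval we bound $\beta$ and $X\ge\frac{\gamma(1+\gamma)}{2(1-\gamma)}$ from below at the left end, and $\alpha$ at the right end. On $[0.29,0.31]$: $X\ge\frac{0.29\cdot1.29}{1.42}>0.2634$ and $\alpha\ge\frac{0.69}{1.31}-0.42313>0.1035$, so $X\alpha>0.0272>0.02526$. On $[0.31,0.35]$: $X\ge\frac{0.31\cdot1.31}{1.38}>0.2942$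 and $\alpha\ge\frac{0.65}{1.35}-0.39305>0.0884$, so $X\alpha>0.0259>0.01436$. On $[0.35,1)$: $\beta>0$ and $X\alpha\ge0$.

(c) At $\gamma=0.06$: $\ell\approx0.634878$, $q\approx0.001835$, $\beta\approx-0.126386$, $\alpha\approx0.251914$, so $B(\sqrt2-1,0.06)\approx-0.02204$. Also $\partial_\gamma B\approx0.34958-0.414214\cdot0.83660\approx0.0031$. The tangent is smallest at $\gamma=0$, where it is $-0.02204-0.06\cdot0.0031>-0.02223$ up to a rounding error below $10^{-5}$.
\end{proof}

\subsection*{Case 2a: $\mu\le\theta$, $A>X$, and $\gamma>0.29$ or $A\ge\frac35$}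
If $\gamma>0.29$, then $B(A,\gamma)\ge B(X,\gamma)>0$. Otherwise $A\ge\frac35$ and $B(A,\gamma)\ge B(\frac35,\gamma)>0$. So $V>\ell$ by \eqref{eq:VB}, and $e\le0$ by \eqref{eq:linex}. Thus (P1) holds.

\subsection*{Case 2b: $\mu>\theta$ and $A\ge\frac35$}
Here $\gamma<0.2613$, so $V>\ell$ by Lemma~\ref{lem:B}(a). Since $L\ge1.6$ and $0.53^2(1+1.6^2)>1$, we have $M\le0.53$. If $u\le\theta$, then $e\le0$. Let $\theta<u\le\mu<0.4143$; then $e\le0.53(u-\theta)$, and by Lemma~\ref{lem:sigma}(b) it suffices to show $0.53(u-\theta)\le(u-\gamma)\kappa(u)$, that is,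
\[
(u-\gamma)\big(0.53-\kappa(u)\big)\le0.53(\theta-\gamma)=0.53\,\gamma\,\frac{1-\gamma}{1+\gamma}.
\]
From $(1-y)(2+y)\le2-y$ we get $\kappa(u)\ge1-u-\gamma$, so $0.53-\kappa(u)\le u-0.47+\gamma\le\gamma$, and the left side is at most $(0.4143-\gamma)\gamma$. Finally $(0.4143-\gamma)(1+\gamma)=0.4143-0.5857\gamma-\gamma^2\le0.53(1-\gamma)$. Thus (P1) holds.

\subsection*{Case 2c: $\mu>\max\{\theta,\frac14\}$ and $\sqrt2-1<A<\frac35$}
Now $B$ may be slightly negative, but $\mu$ is large, so the allowance $\sigma(\mu)$ has room to pay for the deficit. Since $L>\sqrt2$, we have $M\le\frac1{\sqrt3}$, and \eqref{eq:linex} gives $e\le G:=\frac{\mu-\theta}{\sqrt3}$. By Lemma~\ref{lem:B}, $B(A,\gamma)\ge-0.0223$, and the denominator in \eqref{eq:VB} is at least $1+\sqrt2-\ln2+\sqrt3>3.453$. Since $\frac{2\cdot0.0223}{3.453}<0.013$, we have $V>\ell+y$ with $y=-0.013$. For (P2) we need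
\[
\sigma(\mu)-\frac{\mu-\theta}{\sqrt3}\ge0.026\qquad\text{for }\max\{\theta,\tfrac14\}\le\mu\le\sqrt2-1 .
\]
The left side is concave in $\mu$, so we check the ends of the interval. It equals $2\ln(1+\mu)-\mu(1+\frac1{\sqrt3})+k(\gamma)$ with $k(\gamma)=\gamma-2\ln(1+\gamma)+\frac2{\sqrt3}\frac\gamma{1+\gamma}$. Here $k(0)=0$ and $k'=1-2w+\frac2{\sqrt3}w^2$ with $w=\frac1{1+\gamma}$; this quadratic has negative discriminant $4-\frac8{\sqrt3}$, so $k'>0$ and $k\ge0$. At $\mu=\sqrt2-1$ the left side is at least $\ln2-(\sqrt2-1)(1+\frac1{\sqrt3})\approx0.0398$. At $\mu=\frac14\ge\theta$ it is at least $2\ln1.25-\frac14(1+\frac1{\sqrt3})\approx0.0519$. At $\mu=\theta\ge\frac14$ it is $\sigma(\theta)\ge0.365\cdot\frac18>0.045$ by Lemma~\ref{lem:sigma}(c). Thus (P2) holds.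

\section{Intermediate windows: the double weight}\label{sec:mid}

This section treats Case~3: $\mu\le\theta$, $X<A<\frac35$ and $\gamma\le0.29$. The single weight falls short in volume by Remark~\ref{rem:afford}, and the bound \eqref{eq:VB} for the linear weight can be negative, as the value $B(\sqrt2-1,0.06)\approx-0.022$ shows. The double weight has enough volume, at the cost of the exceptional tasks of Lemma~\ref{lem:double}. We have $\nu=\gamma+\theta A-q$ and $g\ge\theta\phi$. Choose
\begin{itemize}
\item[(D1)] $M=\frac{1-A}{1+A}$ if $A\le\frac13$ and $\gamma\ge\frac A2$;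
\item[(D2)] $M=\frac{2-A}{2(1+A)}$ if $A\le\frac25$ and $\gamma\le\frac A2$;
\item[(D3)] $M=\frac12$ if $A\ge\frac25$, or if $A\ge\frac13$ and $\gamma\ge\frac16$.
\end{itemize}
At least one choice applies: for $\frac13<A<\frac25$ either $\gamma\le\frac A2$ or $\gamma>\frac A2>\frac16$. We have $ML=1-A,\ 1-\frac A2,\ \frac{1+A}2$, all at most $1$, and $M\ge\frac12$ means $A\le\frac13$ in (D1) and $A\le\frac12$ in (D2). So $\mathsf D(M)$ is defined. Also $M\le\frac1{1+\gamma}$: in (D1) this means $\gamma\le A(2+\gamma)$, true since $A>X\ge\frac\gamma2$; in (D2) it means $2\gamma-A\gamma\le3A$, true since $2\gamma\le A$; in (D3) it means $\gamma\le1$.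

\subsection*{The volume}
By Lemma~\ref{lem:vol}(b) it suffices to show $\Phi+\mathcal E\ge0$, where $\mathcal E=\ln(1+\gamma)-M(\gamma+\theta A-q)$. We treat both terms as explicit functions of $(A,\gamma,M)$. From $q\ge\frac{\gamma^2}2$ and $\ln(1+\gamma)\ge\gamma-\frac{\gamma^2}2$,
\begin{equation}\label{eq:E}
\mathcal E\ge\gamma\Big[(1-M)\Big(1-\frac\gamma2\Big)-\frac{2MA}{1+\gamma}\Big].
\end{equation}

\emph{Choice (D1).} We show $\Phi+\mathcal E\ge0$ for all $0<A\le\frac13$ and $\frac A2\le\gamma\le0.29$, without using $A>X$. Here $\frac{(1+M)L}2=1$ and $2ML=2-2A$, so by the series $\ln\frac{1+A}{1-A}=2\sum_{j\ge0}\frac{A^{2j+1}}{2j+1}$,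
\[
\Phi=2A-\ln\frac{1+A}{1-A}\ge-\frac{2A^3}{3(1-A^2)}\ge-\frac34A^3 .
\]
With $1-M=\frac{2A}{1+A}$, inequality \eqref{eq:E} reads
\[
\mathcal E\ge\frac{A\gamma\,[(2-\gamma)(1+\gamma)-2(1-A)]}{(1+A)(1+\gamma)}=\frac A{1+A}\cdot\frac{\gamma(2A+\gamma-\gamma^2)}{1+\gamma}.
\]
The $\gamma$-derivative of the last fraction has numerator $2A+2\gamma(1-\gamma-\gamma^2)>0$, so the fraction is at least its value $\frac{A^2(5/4-A/8)}{1+A/2}$ at $\gamma=\frac A2$. Hence $\mathcal E\ge\frac34A^3$ as soon as $\frac54-\frac A8\ge\frac34(1+A)(1+\frac A2)$. The left side decreases and the right side increases in $A$, and at $A=\frac13$ the inequality reads $\frac{29}{24}\ge\frac{28}{24}$.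

\emph{Choice (D2).} Here $\frac{(1+M)L}2=1+\frac A4$ and $2ML=2-A$, so $\Phi=A+\ln(1-\frac A2)-\ln(1+A)+2\ln(1+\frac A4)$ vanishes at $A=0$, and
\[
\frac{d\Phi}{dA}=1-\frac1{2-A}-\frac1{1+A}+\frac2{4+A}=\frac{A(5-5A-A^2)}{8+6A-3A^2-A^3}.
\]
For $0\le A\le\frac12$ we have $5-5A-A^2\ge5-\frac{11}2A>0$, and the denominator is positive and at most $8(1+\frac34A)\le\frac8{1-3A/4}$. So $\frac{d\Phi}{dA}\ge\frac A8(5-\frac{11}2A)(1-\frac34A)\ge\frac A8(5-\frac{37}4A)$ and $\Phi\ge\frac5{16}A^2-\frac{37}{96}A^3$. With $1-M=\frac{3A}{2(1+A)}$, $\ 2MA=\frac{A(2-A)}{1+A}$ and $\frac1{1+\gamma}\le1$, inequality \eqref{eq:E} gives $\mathcal E\ge\frac A{1+A}\,\gamma\,[A-\frac12-\frac34\gamma]$. Since $A\le\frac12$, the product $\gamma[A-\frac12-\frac34\gamma]$ decreases in $\gamma\ge0$, and at $\gamma=\frac A2$ it is $-A(\frac14-\frac5{16}A)$. Therefore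
\[
\frac{1+A}{A^2}(\Phi+\mathcal E)\ge\Big(\frac5{16}-\frac{37}{96}A\Big)(1+A)-\frac14+\frac5{16}A=\frac1{16}+\frac{A(23-37A)}{96}>0 .
\]

\emph{Choice (D3).} For $M=\frac12$, $\ \Phi=1-A-\ln2+2\ln\frac{3(1+A)}4$ is concave in $A$, and inserting $q$ and $\theta$,
\[
\mathcal E=\frac12\Big[(1-\gamma)\ln(1+\gamma)+\gamma^2-\frac{2\gamma A}{1+\gamma}\Big]\ge\frac{\gamma\,[\,2-4A+(2-2A)\gamma+\gamma^2+\gamma^3\,]}{2(1+\gamma)(2+\gamma)},
\]
where $\ln(1+\gamma)\ge\frac{2\gamma}{2+\gamma}$ was used. The exact expression for $\mathcal E$ is affine in $A$, so $\Phi+\mathcal E$ is concave in $A$ for fixed $\gamma$, and we check the ends of $[\frac25,\frac35]$ and, for $\gamma\ge\frac16$, of $[\frac13,\frac35]$. At $A=\frac35$: $\Phi=0.4-\ln2+2\ln1.2\approx0.0715$; the numerator of the lower bound for $\mathcal E$ is at least $\gamma(0.8\gamma-0.4)\ge-0.05$ and the denominator is at least $4$, so $\mathcal E\ge-0.0125$. At $A=\frac25$: $\Phi=0.6-\ln2+2\ln1.05\approx0.0044$ and $\mathcal E\ge0$. At $A=\frac13$ with $\frac16\le\gamma\le0.29$: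 $\frac{1-A}{1+A}=\frac12$, so this point is covered by the computation for (D1).

Thus $V>\ell$ in all three choices.

\subsection*{The excess}
If $n=0$, Lemma~\ref{lem:n0sigma} applies. A regular task has $e\le M\phi(u-\theta)\le0$. Let $n=1$ and $x\ge1$. By \eqref{eq:Gamma} and Lemma~\ref{lem:double},
\[
e\le h(\phi,u):=u\min\Big\{\phi\,\frac{1+M}2,\,M\Big\}-\theta\phi M .
\]
For $u\le\gamma$ we have $h(\phi,u)\le\phi\gamma\big(\frac{1+M}2-\frac{2M}{1+\gamma}\big)\le0$, because $(1+\gamma)(1+M)\le\frac43\cdot3M=4M$. Let $u>\gamma$ and $\bar u=\min\{\theta,\sqrt2-1\}$; then $u\le\bar u$ by Lemma~\ref{lem:light}. The function $\sigma(\cdot)-h(\phi,\cdot)$ is concave on $[\gamma,\bar u]$ and nonnegative at $\gamma$, so it suffices to show $h(\phi,\bar u)\le\sigma(\bar u)$. In the variable $\phi$, $h(\phi,\bar u)$ vanishes at $0$, is linear up to $\phi=\frac{2M}{1+M}$, and decreases afterwards. Hence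
\[
h(\phi,\bar u)\le\max\{0,h^*\},\qquad h^*=\bar uM-\frac{2\theta M^2}{1+M},
\]
and we show $h^*\le\sigma(\bar u)$.

If $\bar u=\theta$, then $\gamma=\frac\theta{2-\theta}\le\frac{\sqrt2-1}{3-\sqrt2}<0.2613$ and $h^*=\theta\frac{M(1-M)}{1+M}$. The fraction has derivative with numerator $1-2M-M^2<0$ for $M\ge\frac12$, so it is at most its value $\frac16$ at $M=\frac12$. By Lemma~\ref{lem:sigma}(c), $\sigma(\theta)\ge0.365\cdot\frac\theta2>\frac\theta6$.

If $\bar u=\sqrt2-1<\theta$, then $0.26<\gamma\le0.29$. For $M\ge\frac12$, $\ \partial_Mh^*=\bar u-2\theta\big(1-\frac1{(1+M)^2}\big)\le\bar u-\frac{10}9\theta<0$, so $h^*\le\frac{\bar u}2-\frac\theta3$. By Lemma~\ref{lem:sigma}(b) it suffices to show that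
\[
\Delta(\gamma)=\frac{(\bar u-\gamma)(2-\bar u-\gamma)}{2+\bar u+\gamma}-\frac{\bar u}2+\frac\theta3
\]
is positive on $[0.26,0.29]$. The numerator of the first term is positive with derivative $-(2-2\gamma)$, the denominator increases, and $\theta'=\frac2{(1+\gamma)^2}$; so $\Delta'\le-\frac{2-2\gamma}{2+\bar u+\gamma}+\frac2{3(1+\gamma)^2}\le-0.525+0.420<0$. And $\Delta(0.29)\approx0.05952-0.20711+0.14987\approx0.0023>0$. Thus (P1) holds in Case~3.

\section{A heavy carry-in task: the weight $\mathsf S(\mu)$}\label{sec:heavy}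

This section treats Case~4: $\mu>\theta$, and $A\le\sqrt2-1$ or both $\mu\le\frac14$ and $A<\frac35$. Lemma~\ref{lem:n0sigma} stops at $u=\theta$. We lower the height of the weight from $\frac1{(1+\gamma)L}$ to $\frac1{(1+\mu)L}$, which reduces every excess, and we pay for the lost volume through (P2). Put
\[
\delta=\mu-\gamma,\qquad\omega=\mu-\theta>0,\qquad M_0=\frac1{1+\mu}=ML,\qquad K_0=2M_0-1=(1-\mu)M_0=\frac{1-\mu}{1+\mu}.
\]
By Lemma~\ref{lem:light}, $\theta<\mu<\sqrt2-1$ and $\gamma<0.2613$; in particular $K_0\ge\frac{2-\sqrt2}{\sqrt2}=\sqrt2-1\ge\mu$. In both alternatives $(1+\mu)L\le2$, as $\sqrt2\cdot\sqrt2=\frac54\cdot\frac85=2$. Hence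
\[
\tfrac12\le M\le M_0\le\tfrac1{1+\gamma},\qquad0\le2M-1\le K_0,\qquad L<1.6 .
\]
By Lemma~\ref{lem:vol}(a), $V>\ell+y$ with $y=M(\mu L-\nu)-\ln\frac{1+\mu}{1+\gamma}$. In $\sigma(\mu)+2y$ the logarithms cancel:
\[
E:=\sigma(\mu)+2y=2M(\mu L-\nu)-\delta .
\]
Also $\kappa(\mu)\ge\frac{2-2\mu}{2+2\mu}=K_0$, since $\gamma\le\mu$; so $\delta K_0\le\sigma(\mu)$ by Lemma~\ref{lem:sigma}(b). It therefore suffices to prove
\begin{equation}\label{eq:target}
E\ge0\qquad\text{and}\qquad e\le\min\{\delta K_0,E\}\ \text{ for all }i\in C',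
\end{equation}
for then (P2) holds with $G=\min\{\sigma(\mu),E\}$.

\subsection*{Regular tasks}
If $g\ge\hat\gamma\phi$, then \eqref{eq:reg} bounds the excess only by $M(\mu-\hat\gamma)$, while \eqref{eq:target} asks for the smaller factor $K_0<M_0$. The gain comes from $r\le s$ in \eqref{eq:rs}, not used so far: when $\phi$ is close to $T$, the deadline $s$ is close, and little work can remain.

\begin{lemma}\label{lem:heavy}
Let $n\ge1$, let $\hat\gamma\in\{\gamma,\theta\}$ satisfy $g\ge\hat\gamma\phi$, and put $d=\mu-\hat\gamma>0$.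
\begin{itemize}
\item[(a)] If $u\le\hat\gamma$, then $e\le0$.
\item[(b)] If $n\ge2$, then $e\le dK_0$.
\item[(c)] If $n=1$ and $u>\hat\gamma$, then $e\le\max\Big\{0,\dfrac{(u-\hat\gamma)(M_0-u)}{1+u-2\hat\gamma}\Big\}$.
\item[(d)] If $n=1$ and $K\ge K_0$ satisfies $M_0[2\hat\gamma(1-\mu)-\mu]\le(K-K_0)(1+\mu-2\hat\gamma)$, then $e\le dK$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) is \eqref{eq:reg}. Let $u>\hat\gamma$. By \eqref{eq:rs}, $r\le s$ and $r\le uT-\hat\gamma(T-s)=(u-\hat\gamma)T+\hat\gamma s$. Also $xM\le M_0<1$. By \eqref{eq:Y}, bounding the last term by $\frac1x-M$,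
\begin{equation}\label{eq:Yn}
e\le rM+uT\Big((n-1)M+\frac1x\Big)-u,\qquad T=\frac{x-s}n .
\end{equation}

(b) Insert the second bound for $r$. For fixed $x$ the result is affine in $s$ with slope
\[
-\frac{(u-\hat\gamma)M}n+\hat\gamma M-\frac un\Big((n-1)M+\frac1x\Big)\le\hat\gamma M-uM<0,
\]
because $\frac1x\ge M$. So it is at most its value at $s=0$, which is $\frac{(u-\hat\gamma)xM}n+u\big[\frac{(n-1)xM+1}n-1\big]\le\frac{dM_0}n$. Since $n\ge2$ and $\mu<\frac12$, we have $\frac{dM_0}n\le d(1-\mu)M_0=dK_0$.

(c) For $n=1$, \eqref{eq:Yn} reads $e\le rM-\frac{us}x$. The two bounds for $r$ give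
\[
e\le s\Big(M-\frac ux\Big)\qquad\text{and}\qquad e\le M\big[(u-\hat\gamma)(x-s)+\hat\gamma s\big]-\frac{us}x .
\]
If $M\le\frac ux$, the first gives $e\le0$. Otherwise, for fixed $x$, the first bound increases in $s$, and the second has slope $(2\hat\gamma-u)M-\frac ux<uM-\frac ux<0$. They are equal when $s=(u-\hat\gamma)(x-s)+\hat\gamma s$, that is, at $s_1=\frac{(u-\hat\gamma)x}{1+u-2\hat\gamma}$. So $e\le s_1(M-\frac ux)=\frac{(u-\hat\gamma)(xM-u)}{1+u-2\hat\gamma}$, and $xM\le M_0$.

(d) By (a) and (c) it suffices to show $(u-\hat\gamma)(M_0-u)\le dK(1+u-2\hat\gamma)$ for $u=\hat\gamma+td$, $0\le t\le1$. After division by $d$ this says $Q(t)\ge0$, where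
\[
Q(t)=K(1-\hat\gamma)+t\,[Kd-(M_0-\hat\gamma)]+dt^2 .
\]
We have $Q(0)\ge0$ and $Q(1)=K(1+\mu-2\hat\gamma)-(M_0-\mu)$. The identity
\[
(M_0-\mu)-K_0(1+\mu-2\hat\gamma)=M_0\big[1-\mu(1+\mu)-(1-\mu)(1+\mu-2\hat\gamma)\big]=M_0[2\hat\gamma(1-\mu)-\mu]
\]
shows that the hypothesis is $Q(1)\ge0$. If the minimum of $Q$ on $[0,1]$ is not at an end, it is at the vertex $t^*\in(0,1)$, where $Q(t^*)=Q(0)-dt^{*2}\ge\mu(1-\hat\gamma)-(\mu-\hat\gamma)=\hat\gamma(1-\mu)\ge0$, since $K\ge K_0\ge\mu$.
\end{proof}

In the treatment of $n=0$ we use the identity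
\begin{equation}\label{eq:zid}
\frac{uz}{1+u}-\frac{\gamma z}{1+\gamma}=\frac{u-\gamma}{1+u}\cdot\frac z{1+\gamma}.
\end{equation}

\subsection*{The subcase $A\le X$}
Here $\nu=\gamma L$, so $E=2M\delta L-\delta=\delta K_0>0$, and we must show $e\le\delta K_0$.

Let $n\ge1$ and take $\hat\gamma=\gamma$, so $d=\delta$. For $n\ge2$ use Lemma~\ref{lem:heavy}(b). For $n=1$, $\mu>\theta$ means $\mu>2\gamma-\gamma\mu\ge2\gamma(1-\mu)$, so Lemma~\ref{lem:heavy}(d) applies with $K=K_0$.

Let $n=0$. We show $\hat Y(u)-u\le\delta K_0$ for all $u\in(0,\mu]$; by Lemma~\ref{lem:n0}(c) we may assume $u\le u_0$. For $u\le\gamma$ use Lemma~\ref{lem:n0sigma}. Let $\gamma<u\le\mu$, and recall $gM\ge\frac{\gamma z}{1+\gamma}-qM$ from \eqref{eq:star}. If $\frac{\gamma z}{1+\gamma}-qM\ge\gamma K_0$, Lemma~\ref{lem:n0}(b) gives $\hat Y(u)-u\le u(2M-1)-\gamma K_0\le(u-\gamma)K_0$. Otherwise $\frac z{1+\gamma}<K_0+\frac{qM}\gamma$, and Lemma~\ref{lem:n0}(a) with \eqref{eq:zid} gives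
\[
\hat Y(u)-u\le-\big[u-\ln(1+u)-qM\big]+\frac{u-\gamma}{1+u}\Big[K_0+\frac{qM}\gamma\Big].
\]
This is at most $(u-\gamma)K_0$ provided that
\[
\frac{u-\gamma}{1+u}\Big[\frac{qM}\gamma-uK_0\Big]\le u-\ln(1+u)-qM .
\]
On the left, $\frac{qM}\gamma\le\frac{\gamma(1+\gamma)}2M_0$ and $uK_0\ge\gamma(1-\mu)M_0$, so the bracket is at most $\gamma M_0[\frac{1+\gamma}2-(1-\mu)]\le0.046\,\gamma$, because $\frac{1+\gamma}2<0.631$ and $1-\mu>0.585$. So the left side is at most $0.046\,\gamma(u-\gamma)$. On the right, $qM\le\gamma-\ln(1+\gamma)$, so the right side is at least $\int_\gamma^u\frac{t\,dt}{1+t}\ge\frac\gamma{1+\gamma}(u-\gamma)\ge0.79\,\gamma(u-\gamma)$. In both cases $\hat Y(u)-u\le(u-\gamma)K_0\le\delta K_0$.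

\subsection*{The subcase $A>X$}
Here $g\ge\theta\phi$ and $\mu L-\nu=\omega L+(\theta-\gamma)+q$. With $\delta=\omega+(\theta-\gamma)$,
\[
E=\omega K_0+E_0,\qquad E_0=(\theta-\gamma)(2M-1)+2Mq\ge q>0 .
\]
In particular $\omega K_0\le\min\{\delta K_0,E\}$.

Let $n=0$. We show $\hat Y(u)-u\le\delta(2M-1)$ for $u\in(0,\mu]$; again we may assume $u\le u_0$, and $u>\gamma$ by Lemma~\ref{lem:n0sigma}. Now $gM\ge\theta\phi M=\frac{\gamma z}{1+\gamma}$. If $\frac z{1+\gamma}\ge2M-1$, Lemma~\ref{lem:n0}(b) gives $\hat Y(u)-u\le u(2M-1)-\gamma(2M-1)$. Otherwise Lemma~\ref{lem:n0}(a) and \eqref{eq:zid} give $\hat Y(u)-u\le\ln(1+u)-u+\frac{u-\gamma}{1+u}(2M-1)\le(u-\gamma)(2M-1)$. So $e\le\delta(2M-1)$. This is at most $\delta K_0$, and it equals $\omega(2M-1)+(\theta-\gamma)(2M-1)\le E$.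

Let $n\ge1$ and take $\hat\gamma=\theta$, so $d=\omega$. If $n\ge2$, or if $n=1$ and $\mu\ge2\theta(1-\mu)$, Lemma~\ref{lem:heavy}(b) or (d) with $K=K_0$ gives $e\le\omega K_0$. There remains $n=1$ with $\mu<2\theta(1-\mu)$, that is,
\begin{equation}\label{eq:close}
\mu<\frac{2\theta}{1+2\theta},\qquad\omega<\frac{\theta(1-2\theta)}{1+2\theta}.
\end{equation}
We prove the two bounds in \eqref{eq:target} separately.

\emph{The bound $e\le\delta K_0$.} For $u\le\theta$ we have $e\le0$. For $u>\theta$ we have $M_0-u\le M_0(1-u)$ and $1-u\le1+u-2\theta$, so Lemma~\ref{lem:heavy}(c) gives $e\le M_0\omega$. Since $\delta K_0=M_0\delta(1-\mu)$, it suffices to show $\omega\le\delta(1-\mu)$, which is equivalent to $\omega\frac\mu{1-\mu}\le\theta-\gamma$. By \eqref{eq:close}, with $2\theta(1-2\theta)\le\frac14$ and $\frac{1-\theta}{2-\theta}>0.36$ for $\theta<\sqrt2-1$,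
\[
\omega\,\frac\mu{1-\mu}\le2\theta\omega\le\theta\cdot\frac{2\theta(1-2\theta)}{1+2\theta}\le\frac\theta4\le\frac{\theta(1-\theta)}{2-\theta}=\theta-\gamma .
\]

\emph{The bound $e\le E$.} Apply Lemma~\ref{lem:heavy}(d) with $K=K_0+E_0/\omega$, so that $\omega K=E$. Its hypothesis reads
\[
\frac{M_0\,\omega\,[2\theta(1-\mu)-\mu]}{1+\mu-2\theta}\le E_0 .
\]
With $\mu=\theta+\omega$ we have $\omega[2\theta(1-\mu)-\mu]=\omega[\theta(1-2\theta)-(1+2\theta)\omega]\le\frac{\theta^2(1-2\theta)^2}{4(1+2\theta)}$, the maximum of a quadratic in $\omega$. Also $1+\mu-2\theta\ge1-\theta$ and $M_0\le\frac1{1+\theta}$. So the left side is at most $\xi(\theta)\,\theta^2$ with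
\[
\xi(\theta)=\frac{(1-2\theta)^2}{4(1+2\theta)(1-\theta^2)} .
\]
The product $(1+2\theta)(1-\theta^2)$ equals $1$ at $\theta=0$ and has derivative $2-2\theta-6\theta^2>0$ on $[0,\sqrt2-1]$, and $(1-2\theta)^2$ decreases there. So $\xi$ is decreasing, with $\xi(0)=\frac14$ and $\xi(\frac1{10})=\frac{0.64}{4.752}<0.135$.

If $\theta\le\frac1{10}$, then $\xi(\theta)\theta^2\le\frac{\theta^2}4\le0.025\,\theta$. On the other side, \eqref{eq:close} gives $\mu<\frac16$, so $2M-1\ge\frac2{(7/6)\cdot1.6}-1=\frac1{14}$; and $\theta-\gamma=\frac{\theta(1-\theta)}{2-\theta}\ge\frac9{19}\theta$. Hence $E_0\ge\frac9{266}\theta>0.033\,\theta$. If $\theta\ge\frac1{10}$, then $\xi(\theta)\theta^2<0.135\,\theta^2$, while $E_0\ge q\ge\frac{\gamma^2}2=\frac{\theta^2}{2(2-\theta)^2}\ge\frac{\theta^2}{2\cdot1.9^2}>0.138\,\theta^2$. The hypothesis holds in both ranges, and $e\le E$.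

This proves \eqref{eq:target}, so (P2) holds in Case~4. In every case of the table in Section~\ref{sec:cases} an admissible weight satisfies (P1) or (P2). By Lemma~\ref{lem:crit} inequality \eqref{eq:goal} holds, which proves Theorem~\ref{thm:local}, and with it Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{1}
\bibitem{source} \emph{Multiprocessor EDF and Deadline Monotonic Schedulability Analysis}, \texttt{http://www.cs.fsu.edu:80/\textasciitilde{}baker/cis5935/notes/rtss03.pdf}.
\end{thebibliography}
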